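\title{Schwarz symmetrization and the complex Monge--Amp\`ere equation in a ball}

\begin{abstract}
Let $\Omega$ be a ball in $\mathbb C^n$, $n\ge2$, let $f\ge0$ be continuous on $\overline\Omega$, and let $u$ be a continuous plurisubharmonic solution of $(dd^cu)^n=f\,d\lambda$ in $\Omega$ with zero boundary values. Let $v$ solve the same problem in the centered ball $\Omega^*$ with $f$ replaced by its Schwarz symmetrization $f^*$. We prove the conjectured inequality $v\le u^*$. The proof measures the sublevel sets of $u$ by Gram determinants of polynomials. These determinants do not increase under complex Steiner symmetrization, so balls minimize them among sets of given volume, and their growth along the sublevel sets of $u$ is bounded from below in terms of the Monge--Amp\`ere mass by a local Bergman kernel estimate.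
\end{abstract}

\section{The comparison problem}\label{sec:intro}

Consider the Dirichlet problem for the complex Monge--Amp\`ere equation in a ball, with zero boundary values and a density $f\ge0$. The solution is a nonpositive function, and one may ask how deep it can be if only the distribution of the values of $f$ is known. The natural candidate for the extremal arrangement puts the large values of $f$ at the center of the ball, as far as possible from the boundary, where the solution is pinned to zero. This paper proves that the candidate is correct, level set by level set.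

We identify $\mathbb C^n$ with $\mathbb R^{2n}$, write $\lambda$ for Lebesgue measure and $B_r=\{|z|<r\}$, with $B_0=\emptyset$. For a measurable set $A$ of finite measure, the \emph{volume radius} $r(A)$ is defined by $\lambda(A)=\lambda(B_{r(A)})$, and the \emph{Schwarz symmetrization} of $A$ is the open ball $A^*=B_{r(A)}$. For a measurable $f\ge0$ with $\lambda(\{f>\tau\})<\infty$ for all $\tau>0$, put
\[
f^*(x)=\sup\{\tau>0:\ x\in\{f>\tau\}^*\},\qquad \sup\emptyset=0 .
\]
The function $f^*$ depends only on $|x|$ and does not increase with $|x|$. Since $\lambda(\{f>\tau'\})$ increases to $\lambda(\{f>\tau\})$ as $\tau'\downarrow\tau$, we have $\{f^*>\tau\}=\{f>\tau\}^*$; thus $f$ and $f^*$ have superlevel sets of equal measure. For $u\le0$ put $u^*=-(-u)^*$, so that $u^*$ is radially nondecreasing and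
\begin{equation}\label{eq:ustar}
\{u^*<t\}=\{u<t\}^*\qquad(t<0).
\end{equation}
Functions defined on a bounded set $\Omega$ are extended by zero before symmetrization; then $f^*$ and $u^*$ vanish outside $\Omega^*$. Radial monotonicity and equimeasurability alone do not determine the value at the origin, since lowering $u^*(0)$ affects neither. The convention \eqref{eq:ustar} fixes $u^*(0)=\lim_{x\to0}u^*(x)$; at other points the choice of version plays no role (Remark~\ref{rem:version}).

Let $d=\partial+\bar\partial$ and $d^c=i(\bar\partial-\partial)$. For a continuous plurisubharmonic function $u$ the Monge--Amp\`ere measure $(dd^cu)^n$ is understood in the weak sense of Bedford and Taylor, recalled in Section~\ref{sec:MA}. For a bounded open set $\Omega$, the condition ``$u=0$ on $\partial\Omega$'' means that $u(z)\to0$ as $z\to\partial\Omega$; a plurisubharmonic function with this property is nonpositive by the maximum principle, so $u^*$ is defined.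

\begin{theorem}\label{thm:main}
Let $n\ge2$, let $\Omega$ be a ball in $\mathbb C^n$, and let $f\in C(\overline\Omega)$ with $f\ge0$. Suppose that
\begin{align}
&u\in PSH\cap C(\Omega),&&(dd^cu)^n=f\,d\lambda\ \text{ in }\Omega,&&u=0\ \text{ on }\partial\Omega,\label{eq:u}\\
&v\in PSH\cap C(\Omega^*),&&(dd^cv)^n=f^*\,d\lambda\ \text{ in }\Omega^*,&&v=0\ \text{ on }\partial\Omega^*.\label{eq:v}
\end{align}
Then $v\le u^*$ in $\Omega^*$.
\end{theorem}

Since $u$ and $u^*$ are equimeasurable, $0\le -u^*\le -v$ gives $\|u\|_{L^p(\Omega)}\le\|v\|_{L^p(\Omega^*)}$ for all $p$, and $v$ is an explicit one-dimensional integral (Proposition~\ref{prop:radial}).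

The statement has a real counterpart. Talenti, for $n=2$, and Tso, for arbitrary $n$, proved a symmetrization theorem for the real Monge--Amp\`ere equation, in which the symmetrization is taken with respect to the quermassintegral $W_{n-1}(\Omega)=V(\Omega,\mathbb B,\dots,\mathbb B)$ rather than Lebesgue measure. It easily implies the following: if $\Omega$ is a ball in $\mathbb R^n$, $0\le f\in C(\overline\Omega)$, and $u,v$ are convex functions solving $\det D^2u=f$ in $\Omega$ and $\det D^2v=f^*$ in $\Omega^*$ in the weak sense of Alexandrov, with zero boundary values, then $v\le u^*$. The complex analog, Theorem~\ref{thm:main}, was conjectured in \cite{rearr}.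

Our proof replaces the quermassintegral by Gram determinants of polynomials in $L^2(E)$. Section~\ref{sec:MA} recalls the Monge--Amp\`ere operator and solves the radial problem. Section~\ref{sec:plan} explains which volume estimate has to be proved and why volume alone does not suffice to prove it, introduces the Gram determinants, and states three intermediate theorems, valid for arbitrary bounded open sets. They are proved in Sections~\ref{sec:A}, \ref{sec:B} and~\ref{sec:C}; the last of these also contains the proof of Theorem~\ref{thm:main}. Throughout, $n\ge2$; the case of one variable appears only as an illustration.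

\section{The Monge--Amp\`ere operator and radial solutions}\label{sec:MA}

A function $w$ with values in $[-\infty,\infty)$, not identically $-\infty$ on any component of its domain, is \emph{plurisubharmonic} (psh) if it is upper semicontinuous and satisfies the submean inequality on small circles in every complex line. A smooth $w$ is psh exactly when its complex Hessian $(w_{j\bar k})=(\partial^2w/\partial z_j\partial\bar z_k)$ is positive semidefinite. Since $dd^c=2i\partial\bar\partial$ and $i\,dz_j\wedge d\bar z_j=2\,dx_j\wedge dy_j$, a smooth $w$ satisfies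
\begin{equation}\label{eq:MAsmooth}
(dd^cw)^n=4^n\,n!\,\det(w_{j\bar k})\,d\lambda .
\end{equation}
For continuous psh $w$, Bedford and Taylor define positive currents inductively by $(dd^cw)^{j+1}=dd^c\big(w\,(dd^cw)^j\big)$, and $(dd^cw)^n$ is a positive Radon measure. We use the following standard facts.
\begin{itemize}
\item[(F1)] A convex nondecreasing function of a psh function is psh, and $\log|z|$ is psh.
\item[(F2)] The convolution of a continuous psh function $w$ on $\Omega$ with a smooth approximate identity is smooth and psh on a slightly smaller set and converges to $w$ locally uniformly.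
\item[(F3)] If continuous psh functions $w_j$ converge to $w$ locally uniformly, then $\mu_j=(dd^cw_j)^n$ converges weakly to $\mu=(dd^cw)^n$. Consequently $\limsup_j\mu_j(K)\le\mu(K)$ for compact $K$ and $\liminf_j\mu_j(U)\ge\mu(U)$ for relatively compact open $U$.
\item[(F4)] (Uniqueness, from the comparison principle.) Two functions in $PSH(B_R)\cap C(\overline{B_R})$ with the same Monge--Amp\`ere measure and the same boundary values coincide.
\end{itemize}

The total mass of $(dd^cw)^n$ on a sublevel set is a boundary flux, and therefore transforms simply when $w$ is reparametrized. This observation is used both for radial functions and in the main estimate.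

\begin{lemma}\label{lem:flux}
Let $U\subset\mathbb C^n$ be a bounded open set with smooth boundary. Let $w$ and $V$ be smooth near $\overline U$, with $w=c$ on $\partial U$ and $V=\gamma\circ w$ near $\partial U$, where $\gamma$ is smooth near $c$. Then
\[
\int_U(dd^cV)^n=\gamma'(c)^n\int_U(dd^cw)^n .
\]
In particular, if $V=\Gamma(\log|z|)$ is radial and smooth near $\overline{B_\sigma}$, then
\begin{equation}\label{eq:radialmass}
\int_{B_\sigma}(dd^cV)^n=\big(2\pi\,\Gamma'(\log\sigma)\big)^n .
\end{equation}
\end{lemma}

\begin{proof}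
Near $\partial U$ we have $d^cV=\gamma'(w)\,d^cw$ and $dd^cV=\gamma'(w)\,dd^cw+\gamma''(w)\,dw\wedge d^cw$. The form $dw$ pulls back to $0$ on $\partial U$, where $w$ is constant. Since $(dd^cV)^n=d\big(d^cV\wedge(dd^cV)^{n-1}\big)$, two applications of Stokes' theorem give
\[
\int_U(dd^cV)^n=\int_{\partial U}d^cV\wedge(dd^cV)^{n-1}=\gamma'(c)^n\int_{\partial U}d^cw\wedge(dd^cw)^{n-1}=\gamma'(c)^n\int_U(dd^cw)^n .
\]
For \eqref{eq:radialmass} take $w=|z|^2$ and $\gamma(x)=\Gamma(\frac12\log x)$, so $\gamma'(\sigma^2)=\Gamma'(\log\sigma)/(2\sigma^2)$. By \eqref{eq:MAsmooth} and $\lambda(B_\sigma)=\pi^n\sigma^{2n}/n!$, the mass of $(dd^cw)^n$ on $B_\sigma$ is $(4\pi\sigma^2)^n$.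
\end{proof}

Formula \eqref{eq:radialmass} can be solved for $\Gamma'$, which gives the radial solution of the Dirichlet problem.

\begin{proposition}\label{prop:radial}
Let $\phi\ge0$ be a bounded measurable radial function on $B_R$ and $m(\sigma)=\int_{B_\sigma}\phi\,d\lambda$. Then
\[
V(x)=-\frac1{2\pi}\int_{|x|}^Rm(\sigma)^{1/n}\,\frac{d\sigma}\sigma
\]
is the unique function in $PSH(B_R)\cap C(\overline{B_R})$ with $(dd^cV)^n=\phi\,d\lambda$ in $B_R$ and $V=0$ on $\partial B_R$.
\end{proposition}

For $\phi\equiv4^nn!$ one has $m(\sigma)^{1/n}=4\pi\sigma^2$ and $V=|x|^2-R^2$, in agreement with \eqref{eq:MAsmooth}.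

\begin{proof}
Uniqueness is (F4). Since $\phi$ is bounded, $m(\sigma)\le C\sigma^{2n}$, so the integral converges at $\sigma=0$ and $V$ is continuous on $\overline{B_R}$ and vanishes on $\partial B_R$. Since $m$ is continuous, $V$ is $C^1$ on $B_R\setminus\{0\}$. Write $V=\Gamma(\log|x|)$ with $\Gamma'(\tau)=\frac1{2\pi}m(e^\tau)^{1/n}$. This derivative is nonnegative and nondecreasing, so $V$ is psh on $B_R\setminus\{0\}$ by (F1). At the origin the submean inequality holds because $V(0)=\min V$. Hence $V$ is psh in $B_R$.

Let $\mu=(dd^cV)^n$. We compute $\mu(B_\sigma)$ by approximation, since $V$ need not be smooth. Let $V_j=\Gamma_j(\log|x|)$ be convolutions of $V$ with radial kernels; they are radial, smooth and psh on balls exhausting $B_R$. They converge to $V$ locally uniformly, and their gradients converge locally uniformly away from $0$, where $V$ is $C^1$. With $\mu_j=(dd^cV_j)^n$, formula \eqref{eq:radialmass} gives, for $0<\sigma<R$,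
\[
\mu_j(B_\sigma)=\big(2\pi\Gamma_j'(\log\sigma)\big)^n\longrightarrow\big(2\pi\Gamma'(\log\sigma)\big)^n=m(\sigma).
\]
By (F3), for $0<\sigma_1<\sigma<R$,
\[
m(\sigma_1)\le\limsup_j\mu_j(\overline{B_{\sigma_1}})\le\mu(\overline{B_{\sigma_1}})\le\mu(B_\sigma)\le\liminf_j\mu_j(B_\sigma)=m(\sigma).
\]
Letting $\sigma_1\uparrow\sigma$ we obtain $\mu(B_\sigma)=m(\sigma)=\int_{B_\sigma}\phi\,d\lambda$.

Finally, $\mu$ is invariant under the unitary group $U(n)$, as a weak limit of the invariant measures $\mu_j$, and so is $\phi\,d\lambda$. The integral of a test function against an invariant measure equals the integral of its average over $U(n)$, which is a function of $|x|$ because $U(n)$ acts transitively on spheres. An invariant measure is therefore determined by its image under $x\mapsto|x|$, hence by the masses of the balls $B_\sigma$. Thus $\mu=\phi\,d\lambda$.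
\end{proof}

\section{Sublevel sets and Gram determinants}\label{sec:plan}

\subsection{Volume against mass}

Let $\Omega\subset\mathbb C^n$ be bounded and open, and let $u\in PSH\cap C(\Omega)$ with $u=0$ on $\partial\Omega$. For $s<0$ the set $\{u\le s\}$ is a compact subset of $\Omega$, so we may put
\[
M(s)=\int_{\{u<s\}}(dd^cu)^n<\infty,\qquad r(s)=r(\{u<s\}).
\]
Both functions are nondecreasing. By \eqref{eq:ustar}, the inequality $v\le u^*$ is an upper bound for the radii $r(t)$, and we look for such a bound in terms of $M$.

Radial functions show its form. If $u=\Gamma(\log|z|)$ is smooth in $\Omega=B_R$ with $\Gamma'>0$, then $s=\Gamma(\log r(s))$ and \eqref{eq:radialmass} reads $\frac{d}{ds}\log r(s)=2\pi M(s)^{-1/n}$. For general $u$ one would hope for the inequality ``$\ge$'', or, in integrated form,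
\begin{equation}\label{eq:hope}
\log\frac{r(\Omega)}{r(t)}\ \ge\ 2\pi\int_t^0\frac{ds}{M(s)^{1/n}} .
\end{equation}
In one variable the differential inequality is a consequence of the isoperimetric inequality. Let $w$ be a function in the plane whose sublevel set $\{w<s\}$ has area $A(s)$ and is bounded by the compact level curve $\{w=s\}$ of length $\ell(s)$, near which $w$ is smooth with $\nabla w\ne0$. The coarea formula expresses $A'(s)$ as $\int_{w=s}|\nabla w|^{-1}|dz|$, and then the Cauchy--Schwarz inequality and the isoperimetric inequality $\ell^2\ge4\pi A$ give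
\begin{equation}\label{eq:iso}
\int_{w=s}\frac{|dz|}{|\nabla w|}\cdot\int_{w=s}|\nabla w|\,|dz|\ \ge\ \ell(s)^2\ \ge\ 4\pi A(s).
\end{equation}
For a smooth subharmonic $w=u$ we have $dd^cu=\Delta u\,d\lambda$, so the second integral is $M(s)$ by Green's formula; with $A=\pi r^2$, \eqref{eq:iso} becomes $\frac d{ds}\log r(s)\ge2\pi/M(s)$. In several variables \eqref{eq:hope} is false for general $\Omega$.

\begin{example}\label{ex:fail}
Let $n=2$, $F(z)=(z_1+z_2,\,z_1z_2)$, $S\ge1$, $\Omega=\{|F|^2<S\}$ and $u=|F|^2-S$. The numbers $z_1,z_2$ are the roots of $\zeta^2-F_1\zeta+F_2$. For $z\in\Omega$, a root with $|\zeta|\ge1$ satisfies $|\zeta|^2<\sqrt S(|\zeta|+1)\le2\sqrt S|\zeta|$, so $|z_j|<2\sqrt S$ on $\Omega$. Using $|z_2|<2\sqrt S$ for $|z_1|\le1$ and $|z_2|<\sqrt S/|z_1|$ otherwise, we get $\lambda(\Omega)\le4\pi^2S+2\pi^2S\log(2\sqrt S)$, hence $\log r(\Omega)\le\frac14\log S+O(\log\log S)$ as $S\to\infty$. The complex Hessian of $|F|^2$ has determinant $|\det F'|^2$, the real Jacobian of $F$, and $F$ is two-to-one outside a null set. By \eqref{eq:MAsmooth}, $M(s)=32\cdot2\,\lambda(B_{\sqrt{s+S}})=32\pi^2(s+S)^2$.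 For $t=1-S$ the radius $r(t)=r(\{|F|<1\})$ does not depend on $S$, while the right side of \eqref{eq:hope} equals $\frac1{2\sqrt2}\log S$. Since $\frac1{2\sqrt2}>\frac14$, \eqref{eq:hope} fails for large $S$.
\end{example}

When $\Omega$ is a ball, nothing forces the intermediate sublevel sets to be round, so volume cannot be followed from level to level. We follow another quantity instead. Suppose $L$ is a functional on sets such that (a) $L$ is monotone under inclusion, (b) $L(E)\ge\log r(E)$ with equality for balls, and (c) $L(\{u<s\})$ grows in $s$ at rate at least $2\pi M(s)^{-1/n}$. If $\Omega$ is a ball, then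
\[
\log r(\Omega)=L(\Omega)\ge L(\{u<t\})+2\pi\int_t^0M^{-1/n}ds\ge\log r(t)+2\pi\int_t^0M^{-1/n}ds,
\]
which is \eqref{eq:hope}. The inequality in (b) is used once, at the bottom level, and the equality in (b) once, at the top.

\subsection{The Gram functional}

Property (c) requires $L$ to see the complex structure, and we measure a set by the $L^2$ norms of holomorphic polynomials on it. Let $P_k$ be the space of polynomials on $\mathbb C^n$ of degree at most $k$; its dimension is $N_k=\binom{n+k}n\sim k^n/n!$. For a bounded measurable weight $\omega\ge0$ with bounded support, positive on a set of positive measure, let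
\[
G_k(\omega)=\Big(\int z^\alpha\bar z^\beta\,\omega\,d\lambda\Big)_{|\alpha|,|\beta|\le k},
\]
and write $G_k(E)=G_k(\mathbf 1_E)$ for bounded measurable $E$ with $\lambda(E)>0$. The matrix is positive definite because the zero set of a nonzero polynomial is a null set. The unit ball of $P_k$ in the norm of $L^2(E)$ is an ellipsoid in the coefficient space $\mathbb C^{N_k}$ whose volume is a constant times $1/\det G_k(E)$; a large determinant means that few polynomials are small on $E$. For $k\ge1$ put
\[
L_k(E)=\frac{n+1}{2nkN_k}\log\frac{\det G_k(E)}{\det G_k(B_1)},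
\]
and for bounded open $\Omega\ne\emptyset$ define $\varrho(\Omega)$ by
\[
\log\varrho(\Omega)=\liminf_{k\to\infty}L_k(\Omega).
\]
The normalization is explained by part (iii) of the next lemma.

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(i)] For any total order $\prec$ on the multi-indices of length at most $k$,
\[
\det G_k(\omega)=\prod_{|\alpha|\le k}\operatorname{dist}_{L^2(\omega\,d\lambda)}\big(z^\alpha,\operatorname{span}\{z^\beta:\beta\prec\alpha\}\big)^2 .
\]
\item[(ii)] If $\omega\le\omega'$, then $\det G_k(\omega)\le\det G_k(\omega')$. In particular $L_k(E)\le L_k(E')$ for $E\subset E'$.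
\item[(iii)] The quantity $L_k(E)-\big(1+\frac{n+1}k\big)\log r(E)$ is invariant under invertible complex affine maps. It vanishes when $E$ is a complex affine image of a ball; in particular
\begin{equation}\label{eq:ball}
L_k(B_r)=\Big(1+\frac{n+1}k\Big)\log r .
\end{equation}
Moreover $\det G_k(TE)=\det G_k(E)$ if $T$ is a translation or a unitary map.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Subtracting from each $z^\alpha$ its orthogonal projection onto the span of its predecessors is a triangular change of basis with unit diagonal. It leaves the determinant unchanged and makes the Gram matrix diagonal, with the squared distances as entries. (ii) Each distance in (i) is a minimum of norms that increase with $\omega$.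

(iii) Let $Tz=Az+b$ and $(Tz)^\alpha=\sum_\gamma C_{\alpha\gamma}z^\gamma$. Changing variables, $G_k(TE)=|\det A|^2\,CG_k(E)C^*$. The part of top degree of $(Az+b)^\alpha$ is $(Az)^\alpha$, so $C$ is block triangular with respect to degree and $\det C=\det C_A$, where $C_A$ is the matrix for $b=0$. Put $\alpha_0=k-|\alpha|$. The $n+1$ sums $\sum_{|\alpha|\le k}\alpha_j$, $0\le j\le n$, are equal by symmetry and add up to $kN_k$, so each equals $kN_k/(n+1)$. For $A=\operatorname{diag}(a_1,\dots,a_n)$ the matrix $C_A$ is diagonal with entries $a^\alpha$, whence $\det C_A=(\det A)^{kN_k/(n+1)}$. Since $C_{AA'}=C_AC_{A'}$, this formula extends to diagonalizable $A$, and by continuity to all $A$. Therefore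
\[
\det G_k(TE)=|\det A|^{2N_k+2kN_k/(n+1)}\det G_k(E),
\]
that is, $L_k(TE)=L_k(E)+(1+\frac{n+1}k)\frac1n\log|\det A|$. Also $\lambda(TE)=|\det A|^2\lambda(E)$ gives $\log r(TE)=\log r(E)+\frac1n\log|\det A|$. The invariant quantity vanishes for $E=B_1$.
\end{proof}

\subsection{Three theorems}

The first theorem is property (b).

\begin{theorem}\label{thm:A}
For every bounded measurable $E\subset\mathbb C^n$ with $\lambda(E)>0$ and every $k\ge1$,
\[
\det G_k(E)\ge\det G_k(E^*),\qquad\text{that is,}\qquad L_k(E)\ge\Big(1+\frac{n+1}k\Big)\log r(E).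
\]
In particular $\varrho(\Omega)\ge r(\Omega)$ for bounded open $\Omega\ne\emptyset$. If $\Omega$ is a ball, or a complex affine image of a ball, then $\varrho(\Omega)=r(\Omega)$.
\end{theorem}

The second is the correct form of \eqref{eq:hope}. It makes no assumption on the measure $(dd^cu)^n$.

\begin{theorem}\label{thm:B}
Let $\Omega\subset\mathbb C^n$ be bounded and open, and let $u\in PSH\cap C(\Omega)$ with $u=0$ on $\partial\Omega$. If $t<0$ and $\{u<t\}\ne\emptyset$, then $M>0$ on $[t,0)$ and
\begin{equation}\label{eq:B}
\log\frac{\varrho(\Omega)}{r(t)}\ \ge\ 2\pi\int_t^0\frac{ds}{M(s)^{1/n}} .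
\end{equation}
\end{theorem}

The third converts this estimate into a pointwise comparison.

\begin{theorem}\label{thm:C}
Let $\Omega,u$ be as in Theorem~\ref{thm:B}, with $(dd^cu)^n=f\,d\lambda$ and $0\le f\in L^1(\Omega)$. Let $m(\sigma)=\int_{B_\sigma}f^*d\lambda$, with $f^*$ extended by $0$, let $\varrho=\varrho(\Omega)$, and put
\[
v_\varrho(x)=-\frac1{2\pi}\int_{|x|}^\varrho m(\sigma)^{1/n}\,\frac{d\sigma}\sigma\in[-\infty,0],\qquad|x|\le\varrho .
\]
Then $v_\varrho\le u^*$ on $\Omega^*$.
\end{theorem}

\section{Balls minimize Gram determinants}\label{sec:A}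

For $k=1$, Theorem~\ref{thm:A} is a statement about moments of inertia. Translate $E$ so that $\int_Ez\,d\lambda=0$; then $\det G_1(E)=\lambda(E)\det H$ with $H=(\int_Ez_j\bar z_l\,d\lambda)$. The linear map $A=c^{1/2}H^{-1/2}$, $c=(\det H)^{1/n}$, has determinant $1$, preserves volume and $\det G_1$, and turns $H$ into $cI$. After this normalization $nc=\int_E|z|^2d\lambda\ge\int_{E^*}|z|^2d\lambda$, and the matrix $H$ of $E^*$ is also scalar, so the inequality follows. For $k\ge2$ linear maps are too few to normalize $G_k(E)$, and we argue differently. In one variable, Lemma~\ref{lem:basic}(i) with the order by degree writes $\det G_k(E)$ as the product over $J\le k$ of the minima of $\int_E|p|^2$ over monic $p$ of degree $J$, so the inequality reduces to Lemma~\ref{lem:monic} below. In several variables we apply that lemma on parallel complex lines and then iterate over directions.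

\subsection{Monic polynomials in one variable}

\begin{lemma}\label{lem:monic}
Let $p$ be a monic polynomial of degree $J\ge0$ in one variable, and let $X\subset\mathbb C$ be measurable with area $\pi r^2<\infty$. Then $\int_X|p|^2d\lambda\ge\int_{|\zeta|<r}|\zeta|^{2J}d\lambda$.
\end{lemma}

\begin{proof}
For $J=0$ both sides equal $\pi r^2$. Let $J\ge1$. The point is that the set where $|p|$ is small has no more area than the corresponding set for $\zeta^J$. Let $w=\log|p|$ and $A(s)=\operatorname{area}\{w<s\}$. Away from the zeros of $p$, $w$ is smooth with $|\nabla w|=|p'|/|p|$, which vanishes at finitely many points only. The coarea formula gives $A(s_2)-A(s_1)=\int_{s_1}^{s_2}\int_{w=s}|\nabla w|^{-1}|dz|\,ds$, so $A$ is locally absolutely continuous and $A'(s)=\int_{w=s}|\nabla w|^{-1}|dz|$ for almost every $s$. If $s$ is not one of the finitely many critical values of $w$, the curve $\{w=s\}$ is smooth and bounds $\{w<s\}$, which contains all zeros of $p$. On the curve $|\nabla w|$ is the outer normal derivative of $w$, and $\Delta\log|p|$ is $2\pi$ times the sum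 of the Dirac masses at the zeros, so $\int_{w=s}|\nabla w|\,|dz|=2\pi J$. Now \eqref{eq:iso} gives $A'\ge2A/J$ almost everywhere, so $A(s)e^{-2s/J}$ is nondecreasing. If all zeros lie in $|\zeta|\le b$, then $|p(\zeta)|\le(|\zeta|+b)^J$, and $|p(\zeta)|\ge(|\zeta|-b)^J$ for $|\zeta|\ge b$; so $\{w<s\}$ lies between the centered discs of radii $e^{s/J}-b$ and $e^{s/J}+b$, and $A(s)e^{-2s/J}\to\pi$ as $s\to\infty$. Hence $A(s)\le\pi e^{2s/J}$. Level sets of $|p|$ are null, so $\operatorname{area}\{|p|^2\le\tau\}\le\pi\tau^{1/J}$ and
\[
\int_X|p|^2d\lambda=\int_0^\infty\operatorname{area}\big(X\cap\{|p|^2>\tau\}\big)\,d\tau\ge\int_0^\infty\big(\pi r^2-\pi\tau^{1/J}\big)^+d\tau .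
\]
For $p=\zeta^J$ and $X=\{|\zeta|<r\}$ this is an equality, which identifies the last integral.
\end{proof}

\subsection{Complex Steiner symmetrization}

Let $e\in\mathbb C^n$ be a unit vector and $E$ a bounded measurable set. Every complex line parallel to $e$ has the form $x+\mathbb Ce$ with a unique $x\perp e$. The set $S_eE$ is obtained by replacing the slice of $E$ in each such line by the open disc of the same area centered at $x$ (by the empty set on the null set of lines where the slice is not measurable). In unitary coordinates $z=(z',z_n)$ with $e=e_n$,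
\[
S_eE=\{|z_n|<r_E(z')\},\qquad \pi r_E(z')^2=\operatorname{area}E_{z'},\quad E_{z'}=\{z_n:(z',z_n)\in E\}.
\]
By Fubini's theorem $r_E$ and $S_eE$ are measurable and $\lambda(S_eE)=\lambda(E)$. If $E\subset B_R$, then $r_E(z')^2\le R^2-|z'|^2$ wherever $r_E(z')>0$, so $S_eE\subset B_R$.

\begin{lemma}\label{lem:steiner}
If $E$ is bounded and measurable with $\lambda(E)>0$, then $\det G_k(S_eE)\le\det G_k(E)$.
\end{lemma}

\begin{proof}
By the unitary invariance in Lemma~\ref{lem:basic}(iii) we may take $e=e_n$. We use Lemma~\ref{lem:basic}(i) with an order in which the degree in $z_n$ comes first: $\beta\prec\alpha$ if $\beta_n<\alpha_n$, or if $\beta_n=\alpha_n$ and $\beta'$ precedes $\alpha'$ in some fixed total order. Let $p=z^\alpha+\sum_{\beta\prec\alpha}c_\beta z^\beta$ and $J=\alpha_n$. By the choice of the order, $p=q(z')z_n^J+(\text{lower powers of }z_n)$, where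
\[
q(z')z_n^J=z^\alpha+\sum_{\beta\prec\alpha,\ \beta_n=J}c_\beta z^\beta
\]
is again a competitor for the same distance. If $q(z')\ne0$, then $p(z',\cdot)/q(z')$ is monic of degree $J$ and Lemma~\ref{lem:monic} gives $\int_{E_{z'}}|p(z',\cdot)|^2\ge|q(z')|^2\int_{|\zeta|<r_E(z')}|\zeta|^{2J}$; if $q(z')=0$ the right side vanishes. Integrating in $z'$,
\[
\int_E|p|^2d\lambda\ge\int_{S_eE}|q\,z_n^J|^2d\lambda\ge\operatorname{dist}_{L^2(S_eE)}\big(z^\alpha,\operatorname{span}\{z^\beta:\beta\prec\alpha\}\big)^2 .
\]
Minimizing over $p$ shows that each factor in Lemma~\ref{lem:basic}(i) for $E$ is at least the corresponding factor for $S_eE$.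
\end{proof}

\subsection{Convergence to the ball}

It remains to show that repeated symmetrization leads to $E^*$. We take the $L^1$-closure of all iterated symmetrizations of $E$, minimize the moment of inertia over it, and show that the minimizer is the ball. The existence of a minimizer needs compactness, which comes from the fact that symmetrization does not enlarge neighborhoods.

\begin{lemma}\label{lem:props}
Let $e$ be a unit vector.
\begin{itemize}
\item[(i)] For bounded measurable $A,A'$ we have $\lambda(S_eA\,\triangle\,S_eA')\le\lambda(A\,\triangle\,A')$.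
\item[(ii)] If $A$ is bounded and open, so is $S_eA$. If $A,A'$ are bounded and open and $A+B_\delta\subset A'$, then $S_eA+B_\delta\subset S_eA'$.
\item[(iii)] For bounded measurable $A$ we have $\int_{S_eA}|z|^2d\lambda\le\int_A|z|^2d\lambda$, with equality only if $S_eA=A$ up to a null set.
\end{itemize}
\end{lemma}

\begin{proof}
Take $e=e_n$. (i) Concentric discs are nested, so the slices of $S_eA\,\triangle\,S_eA'$ have area $|\operatorname{area}A_{z'}-\operatorname{area}A'_{z'}|\le\operatorname{area}(A_{z'}\triangle A'_{z'})$. Integrate in $z'$.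

(ii) If $A$ is open and $z'_j\to z'$, every point of $A_{z'}$ lies in $A_{z'_j}$ for large $j$. By Fatou's lemma $r_A$ is lower semicontinuous, so $S_eA$ is open. Let $x\in S_eA$ and $|y|<\delta$. Then $r_A(x')>|x_n|$, so $A_{x'}$ is a nonempty open set, and $A+B_\delta\subset A'$ gives
\[
A'_{x'+y'}\supset A_{x'}+\big\{|\zeta|<\sqrt{\delta^2-|y'|^2}\big\}.
\]
The planar Brunn--Minkowski inequality, $\operatorname{area}(X+Y)^{1/2}\ge\operatorname{area}(X)^{1/2}+\operatorname{area}(Y)^{1/2}$ for nonempty open $X,Y$, yields $r_{A'}(x'+y')\ge r_A(x')+\sqrt{\delta^2-|y'|^2}>|x_n|+|y_n|$. Thus $x+y\in S_eA'$.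

(iii) Write $|z|^2=|z'|^2+|z_n|^2$; the integral of $|z'|^2$ is unchanged. Let $X$ be a slice and $Y=\{|\zeta|<r\}$ the disc of the same area. Since $X\setminus Y$ and $Y\setminus X$ have equal area,
\[
\int_X|\zeta|^2-\int_Y|\zeta|^2=\int_{X\setminus Y}(|\zeta|^2-r^2)+\int_{Y\setminus X}(r^2-|\zeta|^2)\ge0,
\]
with equality only if $X\,\triangle\,Y$ is null.
\end{proof}

\begin{lemma}\label{lem:conv}
Let $E\subset B_R$ be measurable with $\lambda(E)>0$. Then $\mathbf 1_{E^*}$ is an $L^1$-limit of functions $\mathbf 1_{SE}$, where each $S=S_{e_m}\circ\dots\circ S_{e_1}$ is a finite composition of symmetrizations.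
\end{lemma}

\begin{proof}
\emph{Compactness.} By the Kolmogorov--Riesz theorem, a bounded family in $L^1$ of functions supported in a fixed ball has compact closure if $\|g(\cdot-y)-g\|_{L^1}\to0$ as $y\to0$ uniformly in the family. Given $\varepsilon>0$, choose a finite union $A$ of open cubes with $\lambda(A\,\triangle\,E)<\varepsilon$, and let $\omega(\delta)=\lambda(A+B_\delta)-\lambda(A)$. As $\delta\downarrow0$ the sets $A+B_\delta$ decrease to $\overline A$, and $\overline A\setminus A$ is null, so $\omega(\delta)\to0$. Let $S$ be any finite composition. Iterating Lemma~\ref{lem:props}(ii) gives $SA+B_\delta\subset S(A+B_\delta)$, hence $\lambda\big((SA+B_\delta)\setminus SA\big)\le\omega(\delta)$. For $|y|<\delta$ the sets $SA+y$ and $SA$ have equal measure, so $\lambda\big((SA+y)\,\triangle\,SA\big)=2\lambda\big((SA+y)\setminus SA\big)\le2\omega(\delta)$. By Lemma~\ref{lem:props}(i), $\lambda(SE\,\triangle\,SA)<\varepsilon$, and therefore $\lambda\big((SE+y)\,\triangle\,SE\big)\le2\varepsilon+2\omega(\delta)$, uniformly in $S$. So the $L^1$-closure $\mathcal O$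 of the family $\{\mathbf 1_{SE}\}$ is compact. Its elements are almost everywhere limits of indicators, hence indicators of subsets of $B_R$, of measure $\lambda(E)$. By Lemma~\ref{lem:props}(i) each $S_e$ is $L^1$-continuous, so $\mathcal O$ is invariant under $S_e$.

\emph{The minimizer is radial.} The functional $\mathbf 1_F\mapsto\int_F|z|^2d\lambda$ is continuous on $\mathcal O$; let the Borel set $F_0$ be a minimizer. By Lemma~\ref{lem:props}(iii), $S_eF_0=F_0$ up to a null set for every $e$. The set $S_eF_0$ is invariant under the maps $z\mapsto z+(e^{i\theta}-1)\langle z,e\rangle e$, which rotate each line parallel to $e$ about its center. A unitary map is diagonal in some orthonormal basis, hence a product of $n$ such rotations. So for each $T\in U(n)$, $\mathbf 1_{F_0}(Tz)=\mathbf 1_{F_0}(z)$ for almost every $z$. Integrating over $T$ with respect to the Haar probability measure and using Fubini's theorem, $\mathbf 1_{F_0}(z)=\int_{U(n)}\mathbf 1_{F_0}(Tz)\,dT$ for almost every $z$, and the right side has the form $g(|z|^2)$.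

\emph{The minimizer is a ball.} A radial set could still be a union of shells. We exclude this by $S_{e_n}F_0=F_0$: for almost every $z'$ we have $g(|z'|^2+|\zeta|^2)=\mathbf 1_{\{|\zeta|<r_{F_0}(z')\}}$ for almost every $\zeta$. In polar coordinates this says that $g=\mathbf 1_{(0,b)}$ almost everywhere on $(|z'|^2,\infty)$, where $b=|z'|^2+r_{F_0}(z')^2$. Choose such points $z'_i\to0$ for which the corresponding numbers $b_i\le R^2$ converge to some $b_\infty$. Then $g=\mathbf 1_{(0,b_\infty)}$ almost everywhere on $(0,\infty)$. Thus $F_0$ is, up to a null set, a centered ball of measure $\lambda(E)$, that is, $E^*$.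
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $E\subset B_R$. By Lemma~\ref{lem:steiner}, $\det G_k(E)\ge\det G_k(SE)$ for every finite composition $S$. The entries of $G_k(F)$ are integrals over $F$ of functions bounded on $B_R$, so $\det G_k$ is $L^1$-continuous on subsets of $B_R$, and Lemma~\ref{lem:conv} gives $\det G_k(E)\ge\det G_k(E^*)$. By \eqref{eq:ball} this is the stated bound for $L_k(E)$, and $\varrho(\Omega)\ge r(\Omega)$ follows as $k\to\infty$. For complex affine images of balls $L_k(\Omega)=(1+\frac{n+1}k)\log r(\Omega)$ by Lemma~\ref{lem:basic}(iii), so $\varrho(\Omega)=r(\Omega)$.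
\end{proof}

\section{Growth of Gram determinants along sublevel sets}\label{sec:B}

We turn to property (c): a lower bound for $L_k(D)-L_k(D')$, where $D'=\{u<t\}\subset D=\{u<s\}$. The Monge--Amp\`ere mass does not appear in either Gram matrix. It enters if one passes from $D$ toward $D'$ through weights that penalize the region between them.

\subsection{Interpolation by weights}

Let $D$ be bounded, open and nonempty, and let $\varphi$ be a bounded measurable function on $D$. Let $(p_j)$ be an orthonormal basis of $P_k$ in $L^2(D,e^{-k\varphi}d\lambda)$, with norm $\|\cdot\|$. The \emph{Bergman function} $\mathcal B_k=\sum_j|p_j|^2$ satisfies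
\begin{equation}\label{eq:extremal}
\mathcal B_k(z_0)=\max_{0\ne p\in P_k}\frac{|p(z_0)|^2}{\|p\|^2},
\end{equation}
by the Cauchy--Schwarz inequality applied to $p=\sum c_jp_j$, with equality for $c_j=\overline{p_j(z_0)}$. In particular $\mathcal B_k$ does not depend on the basis. Since each $p_j$ has norm one, $\nu_k^\varphi=N_k^{-1}\mathcal B_ke^{-k\varphi}d\lambda$ is a probability measure on $D$. It records where the members of an orthonormal basis carry their mass, on average.

\begin{lemma}\label{lem:interp}
Let $D'\subset D$ be nonempty bounded open sets and let $\eta\ge0$ be bounded and measurable on $D$, with $\eta=0$ on $D'$. For $\varepsilon\ge0$ put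
\[
I_k(\varepsilon)=-\frac1{2kN_k}\log\det G_k\big(\mathbf 1_De^{-2k\varepsilon\eta}\big).
\]
Then $I_k$ is $C^1$ with $I_k'(\varepsilon)=\int_D\eta\,d\nu_k^{2\varepsilon\eta}\ge0$, and $L_k(D)-L_k(D')\ge\frac{n+1}n\big(I_k(\varepsilon)-I_k(0)\big)$.
\end{lemma}

\begin{proof}
The entries of the matrix are smooth in $\varepsilon$. A change of basis of $P_k$ multiplies the determinant by a constant independent of $\varepsilon$, so the derivative at $\varepsilon_0$ may be computed in a basis $(p_j)$ that is orthonormal for the weight at $\varepsilon_0$. There the Gram matrix $G$ is the identity at $\varepsilon_0$, and $(\log\det G)'=\operatorname{tr}(G^{-1}G')=-2k\sum_j\int_D\eta|p_j|^2e^{-2k\varepsilon_0\eta}d\lambda$. This is the formula for $I_k'$. Next, $I_k(0)=-\frac1{2kN_k}\log\det G_k(D)$, while $\mathbf 1_De^{-2k\varepsilon\eta}\ge\mathbf 1_{D'}$ and Lemma~\ref{lem:basic}(ii) give $I_k(\varepsilon)\le-\frac1{2kN_k}\log\det G_k(D')$. Subtract and multiply by $\frac{n+1}n$.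
\end{proof}

\subsection{A model computation}\label{sub:model}

Take $D'=B_1$, $D=B_R$ with $R>1$, and $\eta=\log^+|z|/\log R$, which rises from $0$ on $D'$ to $1$ on $\partial D$. With $a=\varepsilon/\log R\in[0,1]$ the weight is $\min(1,|z|^{-2ka})$. It is invariant under rotations of each coordinate, so the monomials are orthogonal, and $\|z^\alpha\|^2=c_\alpha\int_0^R\theta(\sigma)\sigma^{2n-1}d\sigma$, where $c_\alpha$ is independent of $a$ and $\theta(\sigma)=\sigma^{2|\alpha|}\min(1,\sigma^{-2ka})$. The maximum of $\theta$ on $[0,R]$ is $R^{2(|\alpha|-ka)^+}$, attained at $\sigma_0=1$ if $|\alpha|\le ka$ and at $\sigma_0=R$ if $|\alpha|\ge ka$. Since $\log\theta$ is $2k$-Lipschitz in $\log\sigma$, we have $\theta\ge e^{-2}\theta(\sigma_0)$ on $[\sigma_0e^{-1/k},\sigma_0]$. Hence $\log(\|z^\alpha\|^2/c_\alpha)=2(|\alpha|-ka)^+\log R+O(\log k)$ uniformly in $\alpha$ and $a$. The proportion of multi-indices with $|\alpha|\le xk$ is $N_{\lfloor xk\rfloor}/N_k\to x^n$, so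
\[
I_k(\varepsilon)-I_k(0)=\frac{\log R}{N_k}\sum_{|\alpha|\le k}\min\Big(\frac{|\alpha|}k,a\Big)+o(1)\longrightarrow\log R\int_0^a(1-y^n)\,dy=\int_0^\varepsilon\Big(1-\Big(\frac{\varepsilon'}{\varepsilon_*}\Big)^n\Big)d\varepsilon',
\]
with $\varepsilon_*=\log R$. The integrand has a clear meaning. Monomials of degree below $ka$ are held by the weight near $|z|=1$, where $\eta=0$; those of higher degree peak at $\partial D$, where $\eta=1$. The held ones form the proportion $a^n$. By \eqref{eq:radialmass}, a smooth radial function that agrees with $\eta$ near a sphere $|z|=\sigma$, $1<\sigma<R$, has Monge--Amp\`ere mass $(2\pi/\log R)^n$ in $B_\sigma$, so $a^n$ is $(\varepsilon/2\pi)^n$ times this mass. At $\varepsilon=\varepsilon_*$ the limit is $\frac n{n+1}\log R$, which by \eqref{eq:ball} is the limit of $\frac n{n+1}(L_k(D)-L_k(D'))$: nothing has been lost.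

In general there are no monomials to count, but the one inequality that we need survives: the proportion held inside is at most $(\varepsilon/2\pi)^n$ times the mass.

\subsection{The local Bergman estimate}

\begin{lemma}\label{lem:bergman}
Let $D$ be bounded and open, let $\varphi$ be smooth and psh in a neighborhood of $\overline D$, and let $U\Subset D$ be open. Then
\[
\limsup_{k\to\infty}\nu_k^\varphi(U)\le\frac1{(4\pi)^n}\int_U(dd^c\varphi)^n .
\]
\end{lemma}

\begin{proof}
By \eqref{eq:extremal} we must bound $\|p\|^2$ from below in terms of $|p(z_0)|^2$. We keep only a polydisc of size $k^{-1/2}$ around $z_0$, the scale on which $k\varphi$ is close to its second order Taylor polynomial. Let $z_0\in U$, and let $a_1,\dots,a_n\ge0$ be the eigenvalues of $(\varphi_{j\bar l}(z_0))$; they are nonnegative because $\varphi$ is psh. In unitary coordinates $\zeta$ centered at $z_0$ that diagonalize this matrix, Taylor's formula reads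
\[
\varphi=\varphi(z_0)+\operatorname{Re}H(\zeta)+\sum_ja_j|\zeta_j|^2+\mathcal E(\zeta),\qquad H(\zeta)=2\sum_j\varphi_{\zeta_j}(0)\zeta_j+\sum_{j,l}\varphi_{\zeta_j\zeta_l}(0)\zeta_j\zeta_l,
\]
where $|\mathcal E(\zeta)|\le C|\zeta|^3$ as long as the segment from $0$ to $\zeta$ stays in $D$, and $C$ depends only on the third derivatives of $\varphi$ on $\overline D$. Fix $b>0$ and let $\Delta=\{|\zeta_j|<bk^{-1/2},\ 1\le j\le n\}$. For large $k$, $\Delta\subset D$ for all $z_0\in U$, and $k|\mathcal E|\le\omega_k:=Cn^{3/2}b^3k^{-1/2}$ on $\Delta$.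

The pluriharmonic term is absorbed into $p$: the function $q=pe^{-kH/2}$ is holomorphic, $|q|^2=|p|^2e^{-k\operatorname{Re}H}$ and $|q(0)|=|p(z_0)|$. The mean of $q$ over each torus $\{|\zeta_j|=\sigma_j\}$ is $q(0)$, so the mean of $|q|^2$ is at least $|q(0)|^2$, and the Gaussian factor is constant on these tori. Therefore
\[
\|p\|^2\ge e^{-k\varphi(z_0)-\omega_k}\int_\Delta|q|^2e^{-k\sum a_j|\zeta_j|^2}d\lambda\ge e^{-k\varphi(z_0)-\omega_k}\,|p(z_0)|^2\,k^{-n}\prod_jQ_b(a_j),
\]
where $Q_b(a)=\int_{|\xi|<b}e^{-a|\xi|^2}d\lambda(\xi)$ is an integral over a disc in $\mathbb C$, equal to $\pi(1-e^{-ab^2})/a$ for $a>0$ and to $\pi b^2$ for $a=0$. Thus $k^{-n}\mathcal B_ke^{-k\varphi}\le e^{\omega_k}\prod_jQ_b(a_j)^{-1}$ on $U$. The product is a bounded continuous function of $z_0$, because the eigenvalues are bounded and depend continuously on $z_0$. Since $\omega_k\to0$ and $k^n/N_k\to n!$,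
\[
\limsup_k\nu_k^\varphi(U)\le n!\int_U\prod_jQ_b(a_j)^{-1}d\lambda .
\]
As $b\to\infty$, $Q_b(a)^{-1}$ decreases to $a/\pi$ for every $a\ge0$. By dominated convergence the right side tends to $n!\,\pi^{-n}\int_U\det(\varphi_{j\bar l})\,d\lambda$, which by \eqref{eq:MAsmooth} equals $(4\pi)^{-n}\int_U(dd^c\varphi)^n$.
\end{proof}

\subsection{One step between two levels}

\begin{lemma}\label{lem:step}
Let $\Omega,u$ be as in Theorem~\ref{thm:B}, let $t<s<0$ with $\{u<t\}\ne\emptyset$, and let $M_0>M(s)$. Then
\[
\liminf_{k\to\infty}\big[L_k(\{u<s\})-L_k(\{u<t\})\big]\ge2\pi(s-t)M_0^{-1/n}.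
\]
\end{lemma}

\begin{proof}
Let $h=s-t$, $D=\{u<s\}\Subset\Omega$ and $D'=\{u<t\}$. The model suggests $\eta=(u-t)^+/h$. Lemma~\ref{lem:bergman} requires a smooth psh weight and a set $U$ compactly inside $D$, so we smooth both $u$ and the positive part, and cut $D$ at a level slightly below $s$. A parameter $0<\kappa<1/8$ measures the losses.

Let $\chi$ be the convolution of $(x-\frac32\kappa)^+$ with a smooth even probability density supported in $[-\kappa/2,\kappa/2]$. Then $\chi$ is smooth and convex, $\chi=0$ on $(-\infty,\kappa]$, $0\le\chi'\le1$, and $\chi(x)\ge(x-\frac32\kappa)^+\ge x-2\kappa$ by Jensen's inequality. Let $K=\{u\le s-\kappa h/2\}$, a compact subset of $D$. By (F2) and (F3) the mollifications $u_j$ of $u$ are smooth and psh near $\overline D$ for large $j$, converge to $u$ uniformly on $\overline D$, and satisfy $\limsup_j\int_K(dd^cu_j)^n\le\int_K(dd^cu)^n\le M(s)<M_0$. Fix $w=u_j$ with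
\[
|w-u|\le\kappa h/2\ \text{ on }\overline D,\qquad\int_K(dd^cw)^n<M_0,
\]
and put $\eta=\chi\big((w-t)/h\big)\ge0$, which is smooth and psh near $\overline D$ by (F1). By Sard's theorem there is a regular value $c\in(s-2\kappa h,\,s-\kappa h)$ of $w$; let $U=\{z\in D:w(z)<c\}$. We record four properties.
\begin{itemize}
\item[(1)] On $D'$ we have $(w-t)/h<\kappa/2$, so $\eta=0$.
\item[(2)] On $U$ we have $u<c+\kappa h/2<s-\kappa h/2$, so $\overline U\subset K\subset D$. Hence $\partial U\subset D\cap\{w=c\}$, and $U$ has smooth boundary.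
\item[(3)] On $D\setminus U$ we have $(w-t)/h\ge(c-t)/h>1-2\kappa$, so $\eta\ge1-4\kappa$.
\item[(4)] By Lemma~\ref{lem:flux} with $\gamma(x)=\chi((x-t)/h)$ and $0\le\gamma'\le1/h$, we have $\int_U(dd^c\eta)^n\le h^{-n}\int_K(dd^cw)^n\le h^{-n}M_0$.
\end{itemize}
Let $I_k$ be as in Lemma~\ref{lem:interp}, which applies by (1). Since $\nu_k^{2\varepsilon\eta}$ is a probability measure on $D$, (3) gives $I_k'(\varepsilon)\ge(1-4\kappa)\big(1-\nu_k^{2\varepsilon\eta}(U)\big)$. By (2), Lemma~\ref{lem:bergman} applies to $\varphi=2\varepsilon\eta$, and with (4) it gives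
\[
\limsup_k\nu_k^{2\varepsilon\eta}(U)\le\Big(\frac{\varepsilon}{2\pi}\Big)^nh^{-n}M_0=\Big(\frac\varepsilon{\varepsilon_*}\Big)^n,\qquad\varepsilon_*=2\pi hM_0^{-1/n}.
\]
This holds for each fixed $\varepsilon$; since $I_k'\ge0$, Fatou's lemma allows us to integrate:
\[
\liminf_k\big(I_k(\varepsilon_*)-I_k(0)\big)\ge(1-4\kappa)\int_0^{\varepsilon_*}\Big(1-\Big(\frac\varepsilon{\varepsilon_*}\Big)^n\Big)d\varepsilon=(1-4\kappa)\frac n{n+1}\,\varepsilon_* .
\]
Lemma~\ref{lem:interp} now yields $\liminf_k[L_k(D)-L_k(D')]\ge(1-4\kappa)\varepsilon_*$. The left side does not depend on $\kappa$; let $\kappa\to0$.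
\end{proof}

\subsection{Summing over levels}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Since $\Omega$ lies in some ball, $\varrho(\Omega)<\infty$ by Lemma~\ref{lem:basic}(ii) and \eqref{eq:ball}. Let $\{u<t\}\ne\emptyset$; this set is open, so $r(t)>0$. Let $t=t_N<\dots<t_1<t_0<0$ and $M_i>M(t_{i-1})$. We add Lemma~\ref{lem:step} over consecutive levels, using that the lower limit of a sum is at least the sum of the lower limits, then $L_k(\{u<t_0\})\le L_k(\Omega)$, and then Theorem~\ref{thm:A} for $\{u<t\}$:
\begin{equation}\label{eq:chain}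
\begin{aligned}
2\pi\sum_{i=1}^N\frac{t_{i-1}-t_i}{M_i^{1/n}}&\le\liminf_k\big[L_k(\Omega)-L_k(\{u<t\})\big]\\
&\le\liminf_k\Big[L_k(\Omega)-\Big(1+\frac{n+1}k\Big)\log r(t)\Big]=\log\frac{\varrho(\Omega)}{r(t)} .
\end{aligned}
\end{equation}

To see that $M>0$ on $[t,0)$, pick $z$ with $u(z)<t$ and $t'\in(u(z),t)$. For $s\in[t,0)$, apply \eqref{eq:chain} to the two levels $t'<s$: for every $M_1>M(s)$, the number $2\pi(s-t')M_1^{-1/n}$ is at most the finite constant $\log(\varrho(\Omega)/r(t'))$. If $M(s)$ were $0$, letting $M_1\to0$ would contradict this.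

Now let $M_i\downarrow M(t_{i-1})$ in \eqref{eq:chain}. The function $M^{-1/n}$ is nonincreasing and bounded by $M(t)^{-1/n}$ on $[t,t_0]$, so the left side becomes $2\pi$ times a lower Darboux sum of $M^{-1/n}$. Refining the partition gives \eqref{eq:B} with the integral over $[t,t_0]$, and $t_0\uparrow0$ concludes the proof.
\end{proof}

\begin{remark}
The boundary condition enters through the compactness of $\{u\le s\}$ in $\Omega$, which makes the mass in Lemma~\ref{lem:step} a flux through a closed level surface. Without it the theorem fails: $u=\operatorname{Re}z_1-1$ on $B_1$ has nonempty sublevel sets and $M\equiv0$. The continuity of $u$ provides the uniform approximation $w$.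
\end{remark}

\begin{remark}\label{rem:sharp}
If $\Omega$ is a ball of radius $R$, then $\varrho(\Omega)=R$ and $\lambda(\{u<t\})=\lambda(\Omega)(r(t)/R)^{2n}$. So for any $u\in PSH\cap C(\Omega)$ with $u=0$ on $\partial\Omega$, Theorem~\ref{thm:B} reads
\[
\lambda(\{u<t\})\le\lambda(\Omega)\exp\Big(-4\pi n\int_t^0M(s)^{-1/n}ds\Big)\qquad\text{if }\{u<t\}\ne\emptyset .
\]
The constant is sharp: for $\Omega=B_R$ and $u=|z|^2-R^2$ we have $M(s)=(4\pi(s+R^2))^n$, and both sides equal $\lambda(B_R)(1+t/R^2)^n$ for every $t\in(-R^2,0)$.
\end{remark}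

\section{From the volume estimate to the comparison}\label{sec:C}

The density $f$ enters only through the fact that $f^*$ puts the largest possible mass on a set of given volume. For measurable $A\subset\Omega$,
\begin{equation}\label{eq:HL}
\int_Af\,d\lambda=\int_0^\infty\lambda(A\cap\{f>\tau\})\,d\tau\le\int_0^\infty\min\big(\lambda(A),\lambda(\{f>\tau\})\big)\,d\tau=\int_{A^*}f^*d\lambda,
\end{equation}
because $A^*$ and $\{f^*>\tau\}$ are concentric balls. With $A=\{u<s\}$ this gives $M(s)\le m(r(s))$, and \eqref{eq:B} turns into an integral inequality for $r$ alone. The function $r$ is only known to be monotone, so we cannot differentiate it; we differentiate instead the right side of the integral inequality, which is Lipschitz and dominates $\log r$.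

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $f=0$ almost everywhere, then $M\equiv0$, so Theorem~\ref{thm:B} forces $\{u<t\}=\emptyset$ for all $t<0$; thus $u\equiv0$ and $v_\varrho\equiv0=u^*$. Otherwise $f^*>0$ near the origin, and $m$ is continuous, nondecreasing and positive on $(0,\infty)$. We claim that
\begin{equation}\label{eq:claim}
v_\varrho\le t\ \text{ on }\{|x|\le r(t)\}\qquad\text{whenever }t<0\text{ and }\{u<t\}\ne\emptyset .
\end{equation}
For $s\in[t,0]$ put
\[
\psi(s)=\log\varrho-2\pi\int_s^0m(r(\sigma))^{-1/n}d\sigma .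
\]
The integrand is monotone and bounded by $m(r(t))^{-1/n}<\infty$, so $\psi$ is Lipschitz and nondecreasing, with $\psi(0)=\log\varrho$. By \eqref{eq:B} at level $s$ and $M\le m\circ r$,
\[
\log r(s)\le\log\varrho-2\pi\int_s^0M(\sigma)^{-1/n}d\sigma\le\psi(s)\qquad(t\le s<0).
\]
Since $m$ is nondecreasing, $\psi'(s)=2\pi m(r(s))^{-1/n}\ge2\pi m(e^{\psi(s)})^{-1/n}$ for almost every $s$. Write $v_\varrho=\Gamma(\log|x|)$, where $\Gamma$ is $C^1$ on $(-\infty,\log\varrho]$ with $\Gamma'(\tau)=\frac1{2\pi}m(e^\tau)^{1/n}$ and $\Gamma(\log\varrho)=0$. The function $\Gamma\circ\psi$ is Lipschitz on $[t,0]$ with $(\Gamma\circ\psi)'=\frac1{2\pi}m(e^\psi)^{1/n}\psi'\ge1$ almost everywhere. Integrating over $[t,0]$ gives $0-\Gamma(\psi(t))\ge-t$, that is, $\Gamma(\psi(t))\le t$. As $\Gamma$ is nondecreasing and $\log r(t)\le\psi(t)$, we obtain \eqref{eq:claim}.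

Let $x\in\Omega^*$. Then $|x|<r(\Omega)\le\varrho$ by Theorem~\ref{thm:A}, so $v_\varrho(x)$ is defined. If $u^*(x)=0$, then $v_\varrho(x)\le0=u^*(x)$. If $u^*(x)<t<0$, then $x\in B_{r(t)}$ by \eqref{eq:ustar}; hence $r(t)>0$, the set $\{u<t\}$ is nonempty, and $v_\varrho(x)\le t$ by \eqref{eq:claim}. Letting $t\downarrow u^*(x)$ gives $v_\varrho(x)\le u^*(x)$.
\end{proof}

\begin{remark}\label{rem:version}
For $x\ne0$ the last step works for any radially nondecreasing function $u^*$ with $\lambda(\{u^*<t\})=\lambda(\{u<t\})$ for $t<0$: if $u^*(x)<t$, then $\{u^*<t\}\supset\overline{B_{|x|}}$, so $r(t)\ge|x|>0$ and \eqref{eq:claim} applies.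
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $R$ be the radius of $\Omega$, so $\Omega^*=B_R$ and $\varrho(\Omega)=R$ by Theorem~\ref{thm:A}. Since $f$ is bounded, $f\in L^1(\Omega)$, and Theorem~\ref{thm:C} gives $v_R\le u^*$ on $B_R$. The function $f^*$ is bounded and radial, and $v$ extends continuously by zero to $\overline{B_R}$, so Proposition~\ref{prop:radial} with $\phi=f^*$ shows that $v=v_R$.
\end{proof}

\begin{remark}
The continuity of $f$ on $\overline\Omega$ was used only through boundedness, to identify $v$ with $v_R$. The shape of $\Omega$ was used only through the equality $\varrho(\Omega)=r(\Omega)$. By Theorems~\ref{thm:A} and~\ref{thm:C}, $v_{r(\Omega)}\le u^*$ for every complex affine image $\Omega$ of a ball and every $0\le f\in L^1(\Omega)$ for which a solution $u\in PSH\cap C(\Omega)$ with zero boundary values exists. For an arbitrary bounded open $\Omega$ the comparison function $v_\varrho$ lives on the ball of radius $\varrho(\Omega)\ge r(\Omega)$; for bounded $f$ it is, by Proposition~\ref{prop:radial}, the solution of the Dirichlet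 problem in $B_\varrho$ with density $f^*$ extended by zero. The inequality $\varrho(\Omega)\ge r(\Omega)$ can be strict: in Example~\ref{ex:fail}, \eqref{eq:B} holds while \eqref{eq:hope} fails for large $S$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{rearr}
\emph{Rearrangements and the Monge-Amp\.{e}re equations},
\texttt{http://gamma.im.uj.edu.pl/\textasciitilde{}blocki/publ/tal.pdf}.

\end{thebibliography}
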